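# Linear systems with no Birkhoff standard form

## The systems $\Sigma_{n,r}$ and two theorems

Fix integers $n\ge 2$, $r\ge 1$ and put $N=nr-1\ge 1$. Index rows and columns of $n\times n$ matrices by $0,\dots,n-1$, and let
$$J=\sum_{i=0}^{n-2}E_{i+1,i},\qquad E=E_{0,n-1},\qquad H=\mathrm{diag}(0,r,2r,\dots,(n-1)r).$$
Let $\Sigma_{n,r}$ be the system of size $p=2n$
$$\frac{dy}{dz}=-\frac1{z^{r+1}}\,M(z)\,y,\qquad M(z)=\begin{pmatrix} J+zE+z^rH & z^rI+z^{nr}E\\ 0& J+zE+z^rH\end{pmatrix}.\tag{1}$$

**Theorem A.** The point $z=0$ is an irregular singular point of $\Sigma_{n,r}$ of minimal Poincaré rank $r$. If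
$$nr(n-2)>3(n-1),\tag{2}$$
then $\Sigma_{n,r}$ has no Birkhoff standard form. In particular ($n=3$, $r=3$: $9>6$) the system $\Sigma_{3,3}$, with $p=6$ and $r=3$, has none. So the assertion "for every $p$, every system has a Birkhoff standard form" is false.

**Theorem B.** Let (2) hold and let $m\ge 0$. The direct sum of $\Sigma_{n,r}$ with $m$ copies of the scalar equation $u'=-z^{-r-1}\bigl(1+\tfrac12z^r\bigr)u$ has size $p=2n+m$, is irregular at $0$ with minimal Poincaré rank $r$, and has no Birkhoff standard form. Since (2) holds for $n=3$, $r\ge3$, for $n=4$, $r\ge2$, and for $n=5$, $r\ge1$, systems without a Birkhoff standard form exist for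

* every $p\ge 6$ and every $r\ge 3$;
* every $p\ge 8$ and $r=2$;
* every $p\ge 10$ and $r=1$.

So the answer is negative in every dimension $p\ge 6$, and for every value of $r\ge 1$ (in suitable dimensions).

Written out, the $3\times 3$ blocks of $M$ for $\Sigma_{3,3}$ are
$$J+zE+z^3H=\begin{pmatrix}0&0&z\\1&3z^3&0\\0&1&6z^3\end{pmatrix},\qquad z^3I+z^9E=\begin{pmatrix}z^3&0&z^9\\0&z^3&0\\0&0&z^3\end{pmatrix}.$$

## Meromorphic equivalence, Poincaré rank, standard forms

We consider a system of $p$ equations near $z=0$,
$$\frac{dy}{dz}=B(z)y,\qquad B(z)=\frac{B_{-r-1}}{z^{r+1}}+\dots+\frac{B_{-1}}z+B_0+\cdots,\tag{3}$$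
with constant complex $p\times p$ matrices $B_k$, the series converging in a punctured neighbourhood of $0$.

**Definition (meromorphic equivalence).** A meromorphic transformation is a change of variables $y'=\Gamma(z)y$, where $\Gamma$ is holomorphic and invertible in a punctured neighbourhood of $0$ and meromorphic at $0$. It turns $B$ into $\frac{d\Gamma}{dz}\Gamma^{-1}+\Gamma B\Gamma^{-1}$. Two systems related in this way are called meromorphically equivalent near $0$.

**Definition (minimal Poincaré rank).** This is the smallest $r$ such that some system meromorphically equivalent to (3) near $0$ has a coefficient matrix with a pole of order $r+1$ at $0$.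

The visible pole order may be too large. Take $y_1'=z^{-2}y_2$, $y_2'=0$, with a pole of order $2$. The variable $x_1=zy_1$ satisfies $x_1'=y_1+z^{-1}y_2=z^{-1}(x_1+y_2)$, so in the variables $(x_1,y_2)$ the pole is simple. Thus a claim about minimal rank needs proof. In (3) we always assume that $0$ is irregular and that $r\ge 1$ is the minimal Poincaré rank.

**Definition (Birkhoff standard form).** A Birkhoff standard form of (3) is a system on the Riemann sphere
$$\frac{dy}{dz}=\left(\frac{B'_{-r-1}}{z^{r+1}}+\dots+\frac{B'_{-1}}z\right)y,\tag{4}$$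
with constant $B'_k$ and *the same* $r$, that is meromorphically equivalent to (3) near $0$.

A system (4) has no singular points other than $0$ and $\infty$, and $\infty$ is at worst Fuchsian. The question, taken from the article "Various versions of the Riemann–Hilbert problem for linear differential equations", is whether every system (3) has a Birkhoff standard form.

For $p=1$ the answer is yes by hand. If $y'=b(z)y$ with $b=\sum_{k\ge -r-1}b_kz^k$, take $\Gamma=\exp\bigl(-\sum_{k\ge0}\frac{b_k}{k+1}z^{k+1}\bigr)$. It is holomorphic and invertible at $0$, and $\frac{d\Gamma}{dz}\Gamma^{-1}+b=\sum_{k<0}b_kz^k$.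

More generally, the answer is known to be yes in each of the following cases: $p\le3$; the system is irreducible, that is, not meromorphically equivalent near $0$ to a block upper-triangular system with at least two nontrivial diagonal blocks; the monodromy matrix $G$ is diagonalizable, where $G$ is defined by the continuation $Y\mapsto YG$ of a fundamental matrix once counterclockwise around $0$; and, by Turrittin, all eigenvalues of $B_{-r-1}$ are distinct. Our $\Sigma_{n,r}$ is reducible by its very shape, and its leading matrix $-\mathrm{diag}(J,J)$ is nilpotent. We shall see that its monodromy is a single Jordan block. Together with the case $p\le3$, the theorems leave undecided, as far as this argument goes, whether such systems exist for $p=4,5$ (any $r$), for $r=2$ with $p=6,7$, and for $r=1$ with $6\le p\le 9$.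

## One operator seen in two frames

Put $w=1/z$, $\theta=z\frac d{dz}=-w\frac d{dw}$, $R=\mathbb C[z,z^{-1}]$, $O=\mathbb C[[z]]$, $K=\mathbb C((z))$. Write a system as $\theta y=\mathfrak By$ (so $\mathfrak B=zB$) and let $T=\theta-\mathfrak B$ act on column vectors. Then
$$T(hv)=(\theta h)v+h\,Tv$$
for scalar functions $h$. If $y'=\Gamma y$ turns $\mathfrak B$ into $\mathfrak B'=(\theta\Gamma)\Gamma^{-1}+\Gamma\mathfrak B\Gamma^{-1}$, then, since $\Gamma\theta(\Gamma^{-1})=-(\theta\Gamma)\Gamma^{-1}$,
$$\Gamma T\Gamma^{-1}=\theta-\mathfrak B'.$$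
Applied to constant vectors, this says that if $h_1,\dots,h_p$ are the columns of $\Gamma^{-1}$, then the matrix of $T$ in the frame $h$ is $-\mathfrak B'$. Hence a Birkhoff standard form is the same as a (meromorphic) frame in which the matrix of $T$ is a polynomial in $w$ of degree at most $r$.

For $\Sigma_{n,r}$ we have $T=\theta+z^{-r}M$. Put $D=z^rT=z^r\theta+M$. Let $e_0,\dots,e_{n-1},e_0',\dots,e'_{n-1}$ be the standard basis. Reading off the columns of $M$,
$$De_i=e_{i+1}+ri\,z^re_i\quad(i<n-1),\qquad De_{n-1}=ze_0+r(n-1)z^re_{n-1},\tag{5}$$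
and $De_i'$ is given by the same formula with primes, plus $z^re_i+\delta_{i,n-1}z^{nr}e_0$.

**The frame $e$.** Dividing by $z^r$, the matrix of $T$ has diagonal blocks $w^rJ+w^{r-1}E+H$ and off-diagonal block $I+z^{(n-1)r}E$. So each diagonal block on its own is already a Birkhoff standard form, and so would $\Sigma_{n,r}$ be without the term $z^{nr}E$. The only offending entry in this frame is $z^{(n-1)r}$. At $0$ the frame has the right pole order; at $\infty$ it fails.

**The frame $f$.** Put $f_i=z^{-ri}e_i$, $f'_i=z^{-ri}e'_i$. For $i<n-1$,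
$$Tf_i=-ri\,z^{-ri}e_i+z^{-ri-r}(e_{i+1}+ri\,z^re_i)=f_{i+1},$$
and similarly $Tf_{n-1}=z^{-nr}\cdot z\,e_0=w^Nf_0$. With primes, the extra terms are $z^{-ri-r}\cdot z^re_i=f_i$, and for $i=n-1$ also $z^{-nr}\cdot z^{nr}e_0=f_0$. Hence
$$\begin{aligned}Tf_i&=f_{i+1}\ (i<n-1),& Tf_{n-1}&=w^Nf_0,\\ Tf'_i&=f'_{i+1}+f_i\ (i<n-1),& Tf'_{n-1}&=w^Nf'_0+f_{n-1}+f_0.\end{aligned}\tag{6}$$
The matrix is polynomial in $w$, so at $\infty$ this frame is right. But its degree is $N=nr-1$, and $N\le r$ only for $n=2$, $r=1$. In that one case the frame $f$ *is* a Birkhoff standard form of $\Sigma_{2,1}$. In all other cases the pole at $0$ has order $nr>r+1$: the condition "the same $r$" is violated.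

So one frame is right at $0$, another at $\infty$, and we need one that is right at both. This is best put in terms of lattices.

## A standard form as a pair of complementary lattices

**Definition (lattice).** An $O$-lattice in a finite-dimensional $K$-vector space is a finitely generated $O$-submodule that spans it over $K$. Lattices over $\mathbb C[[w]]$ in $\mathbb C((w))$-spaces are defined similarly.

For example, $O\oplus z^{5}O$ is a lattice in $K^2$, while $O\oplus 0$ is not. Recall that $O$ is a principal ideal domain, so lattices are free. For any two lattices $\Lambda,\Lambda'$ there is $c$ with $z^c\Lambda'\subset\Lambda$: express generators of $\Lambda'$ through $\Lambda$ and clear denominators. If $\Lambda$ is a lattice in $\hat V$ and $\hat V_1\subset\hat V$ a subspace, then $\Lambda\cap\hat V_1$ is a lattice in $\hat V_1$ and the image of $\Lambda$ in $\hat V/\hat V_1$ is a lattice there.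

For a system with coefficients in $R$ put $V=R^p$, $\hat V=K\otimes V=K^p$, $\hat V_\infty=\mathbb C((w))\otimes V$. As before, $D=z^rT$.

**Lemma 1.** Let $\theta y=\mathfrak By$ be a system of size $p$ with entries of $\mathfrak B$ in $R$. Suppose that there is a diagonal matrix $F$ of integer powers of $z$ for which $TF=F\mathcal A$ with $\mathcal A$ polynomial in $w$. If the system is meromorphically equivalent near $0$ to a system (4), there are an $O$-lattice $\hat L\subset\hat V$ and a $\mathbb C[[w]]$-lattice $\hat P\subset\hat V_\infty$ such that, with $L=\hat L\cap V$ and $P=\hat P\cap V$,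
$$D\hat L\subset\hat L,\qquad T\hat P\subset\hat P,\qquad L\cap wP=0,\qquad L+wP=V.\tag{7}$$

For $\Sigma_{n,r}$ take $F$ with columns $f_0,\dots,f'_{n-1}$; (6) gives the hypothesis.

**Step 1: extend $\Gamma$ to $\mathbb C^*$.** Let (4) be $\theta y'=\mathfrak B'y'$, with $\mathfrak B'=\sum_{j=0}^rB'_{-1-j}w^j$. Then $\theta\Gamma=\mathfrak B'\Gamma-\Gamma\mathfrak B$. This is a linear equation for $\Gamma$ with coefficients holomorphic on $\mathbb C^*$, so $\Gamma$ continues along all paths in $\mathbb C^*$. The fundamental group of $\mathbb C^*$ is generated by a small circle around $0$, along which $\Gamma$ returns to itself, so $\Gamma$ is single-valued on $\mathbb C^*$. Moreover $\theta\det\Gamma=(\operatorname{tr}\mathfrak B'-\operatorname{tr}\mathfrak B)\det\Gamma$. A nonzero solution of such a scalar equation has no zeros on $\mathbb C^*$.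

**Step 2: show that $\Gamma\in GL_p(R)$.** Since $\theta F-\mathfrak BF=TF=F\mathcal A$, the matrix $\tilde\Gamma=\Gamma F$ satisfies
$$\theta\tilde\Gamma=\mathfrak B'\tilde\Gamma-\Gamma\mathfrak BF+\Gamma\,\theta F=\mathfrak B'\tilde\Gamma+\tilde\Gamma\mathcal A .$$
Both $\mathfrak B'$ and $\mathcal A$ are polynomial in $w$ and $\theta=-w\frac d{dw}$, so this linear system has at worst a Fuchsian singularity at $w=0$. Its solutions grow at most polynomially there in sectors, so a single-valued one is meromorphic. Hence $\tilde\Gamma$, and so $\Gamma$, is meromorphic at $\infty$. Being also meromorphic at $0$ and holomorphic on $\mathbb C^*$, $\Gamma$ has entries in $R$. Its determinant is a Laurent polynomial without zeros in $\mathbb C^*$, hence a monomial, so $\Gamma\in GL_p(R)$.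

**Step 3: read off the lattices.** Let $h_1,\dots,h_p$ be the columns of $\Gamma^{-1}$, an $R$-basis of $V$, and let $W=\bigoplus\mathbb Ch_j$. Then $Th_j\in\sum_{k=0}^rw^kW$. Put $\hat L=OW$ and $\hat P=\mathbb C[[w]]W$. For $\phi\in O$ we have $D(\phi h_j)=z^r(\theta\phi)h_j+\phi z^rTh_j\in\hat L$; for $\phi\in\mathbb C[[w]]$ we have $T(\phi h_j)=(\theta\phi)h_j+\phi\,Th_j\in\hat P$. Further $L=\mathbb C[z]W$ and $P=\mathbb C[w]W$, and the last two relations of (7) follow from $R=\mathbb C[z]\oplus w\mathbb C[w]$. $\square$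

By Lemma 1, the nonexistence claim of Theorem A follows from the following statement, whose proof takes the next four sections.

**Proposition 6.** If (2) holds, there is no pair $(\hat L,\hat P)$ satisfying (7) for $\Sigma_{n,r}$.

## Levels: all $D$-stable lattices of a diagonal block

From now on $V=R^{2n}$ is the module of $\Sigma_{n,r}$, $V_1=\bigoplus Rf_i=\bigoplus Re_i$ (which is $T$-stable), and $V_2=V/V_1$ with basis $\bar f_i'$. By (6), $\bar f'_i\mapsto f_i$ is an isomorphism $V_2\cong V_1$ commuting with $T$. Put $\hat V_\nu=K\otimes V_\nu$ and $\hat S=\hat V_1$. The aim of this section is to list the $D$-stable lattices in $\hat S$.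

Put $\varepsilon_{i+nq}=z^qe_i$ for $0\le i<n$, $q\in\mathbb Z$. For $n=3$ the list $\dots,\varepsilon_0,\varepsilon_1,\varepsilon_2,\varepsilon_3,\dots$ is $\dots,e_0,e_1,e_2,ze_0,\dots$. Let $U_s$ be the set of all series $\sum_{j\ge s}c_j\varepsilon_j$. It is an $O$-lattice with $O$-basis $\varepsilon_s,\dots,\varepsilon_{s+n-1}$, and $zU_s=U_{s+n}$. From (5) and $D(z^qe_i)=qz^{q+r}e_i+z^qDe_i$,
$$D\varepsilon_j=\varepsilon_{j+1}+c_j\varepsilon_{j+nr}\quad(c_j\in\mathbb C),\qquad z^qf_i=\varepsilon_{nq-iN}.\tag{8}$$
In the first formula $c_j=q+ri$ for $j=i+nq$, and for $i=n-1$ the first term is $z^{q+1}e_0=\varepsilon_{j+1}$. The second holds because $z^qf_i=z^{q-ri}e_i$ has index $i+nq-nri=nq-i(nr-1)$. Distinct pairs $(q,i)$ give distinct indices. Since $nr\ge2$, applying $D$ to a series with leading term $c\,\varepsilon_j$ gives a series with leading term $c\,\varepsilon_{j+1}$.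

**Lemma 2.** Every $O$-lattice $\Lambda\subset\hat S$ with $D\Lambda\subset\Lambda$ equals some $U_s$.

**Proof.** By comparison with $U_0$ there is $b$ with $U_b\subset\Lambda$, and there is a largest $s$ with $\Lambda\subset U_s$. Take $v\in\Lambda\setminus U_{s+1}$. It has leading index $s$, so $D^kv\in\Lambda$ has leading index $s+k$ for every $k\ge0$. Given $u\in U_s$, subtract suitable constant multiples of $v,Dv,D^2v,\dots$ one after another until the remainder lies in $U_b\subset\Lambda$. Hence $u\in\Lambda$. $\square$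

The same argument shows that each diagonal block is irreducible. If $0\ne Y\subset\hat S$ is a $T$-stable $K$-subspace, it contains elements of every sufficiently large leading index. Elements with leading indices in distinct classes mod $n$ are linearly independent over $K$, so $\dim_KY=n$. Thus the obstruction to a standard form lies in the extension of $V_2$ by $V_1$, not in the blocks.

**Lemma 3.** The point $0$ is an irregular singular point of $\Sigma_{n,r}$ of minimal Poincaré rank $r$.

**Proof.** The pole order is $r+1$, with leading matrix $-\mathrm{diag}(J,J)\ne0$. Suppose $\Gamma$ leads to a system with pole order at most $r$, so that $z^{r-1}\mathfrak B'$ is holomorphic. Then $\Lambda=\Gamma^{-1}O^{2n}$ satisfies $z^{r-1}T\Lambda\subset\Lambda$ (here $z^{r-1}\theta$ is harmless as $r\ge1$), that is, $D\Lambda\subset z\Lambda$. The lattice $\Lambda_1=\Lambda\cap\hat V_1$ satisfies $D\Lambda_1\subset z\Lambda\cap\hat V_1=z\Lambda_1$. By Lemma 2, $\Lambda_1=U_s$ for some $s$, and $DU_s\subset U_{s+n}$. But $D\varepsilon_s$ has leading index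 $s+1<s+n$, a contradiction. So the minimal Poincaré rank is $r\ge1$. A regular singularity is meromorphically equivalent to one with a simple pole, so $0$ is irregular. $\square$

## Repairing the frame $e$, and what blocks the repair

Let us try to build a pair (7) from the frame $e$. At $0$ the lattice $\bigoplus Oe_i\oplus\bigoplus Oe'_i$ is $D$-stable. At $\infty$ the $\mathbb C[[w]]$-span of $e,e'$ is not $T$-stable, because $Te'_{n-1}$ contains $z^ae_0$ with $a=(n-1)r$. So adjoin $z^ae_0=z^af_0$. Stability under $T$ then forces in $z^af_1$, $z^af_2$, and so on, since $T(z^af_i)=az^af_i+z^af_{i+1}$. We arrive at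
$$\hat P=\sum_i\mathbb C[[w]]z^af_i+\sum_i\mathbb C[[w]]e_i' .$$
This is $T$-stable: $T(z^af_{n-1})=az^af_{n-1}+w^Nz^af_0$, and
$$Te'_i=w^re'_{i+1}+ri\,e_i'+e_i\ (i<n-1),\qquad Te'_{n-1}=w^{r-1}e'_0+r(n-1)e'_{n-1}+e_{n-1}+z^af_0,$$
where $e_i=z^{ri}f_i=w^{(n-1-i)r}z^af_i\in\hat P$.

Now $L\cap wP$ contains $z^{a-1}e_0\ne0$. To remove it, $\hat L\cap\hat V_1$ must be smaller. Let $U_0'=\bigoplus Oe'_i$ and try $\hat L=U_s\oplus U'_0$. We need $z^{a-1}e_0=\varepsilon_{n(a-1)}\notin U_s$, that is, $s\ge n(a-1)+1$. But $De'_0=e'_1+z^re_0$ must lie in $\hat L$, so $z^re_0=\varepsilon_{nr}\in U_s$, that is, $s\le nr$. The two are incompatible as soon as $a-1\ge r$, that is, for all $n\ge3$.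

Here is the tension. Complementarity pushes the level $s$ of the sub-block far above the level of the quotient block; the extension term $z^rI$ holds it down. Other choices remain, since $\hat L$ need not be a direct sum and $\hat P$ can be quite different. The proof makes both sides of the tension hold for *every* pair:

* at $\infty$, the term $z^{nr}E$ makes the residue a single Jordan block, so $T$-stable lattices have almost no freedom (Lemma 4);
* at $0$, the term $z^rI$ has nonzero trace, and a trace is not changed by the choices in $\hat L$ (Lemma 5).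

## At infinity: a single Jordan block

**Lemma 4.** Let $\hat P\subset\hat V_\infty$ be a $T$-stable $\mathbb C[[w]]$-lattice and $P=\hat P\cap V$. There is $a\in\mathbb Z$ such that $z^af_i\in P$ for $0\le i<n$, and the image of $P$ in $V_2$ is contained in $z^a\sum_i\mathbb C[w]\bar f_i'$.

The point is that *the same* $a$ serves for the sub-block and for the quotient. By (6), in the frame $F=(f,f')$ we have $TF=F(\mathcal A_0+w^N\mathcal A_1)$ with constant block upper-triangular matrices $\mathcal A_0,\mathcal A_1$. Since $N\ge1$,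
$$\mathcal A_0:\quad f_i\mapsto f_{i+1},\ \ f_{n-1}\mapsto0,\ \ f'_i\mapsto f'_{i+1}+f_i,\ \ f_{n-1}'\mapsto f_{n-1}+f_0\qquad(i<n-1),$$
and $\mathcal A_1$ maps $f_{n-1}\mapsto f_0$, $f'_{n-1}\mapsto f'_0$ and kills the other basis vectors.

**Step 1: find the stable subspaces of $\mathcal A_0$.** The matrix $\mathcal A_0$ is block triangular with nilpotent diagonal blocks $J$, so it is nilpotent. Let $v=\sum\alpha_if_i+\sum\beta_if_i'\in\ker\mathcal A_0$. The $f'$-components of $\mathcal A_0v$ give $\beta_0=\dots=\beta_{n-2}=0$. Then the $f_0$-component is $\beta_{n-1}$ (as $n\ge2$), so $\beta_{n-1}=0$. What remains is $J\alpha=0$, so $v$ is a multiple of $f_{n-1}$. Thus $\ker\mathcal A_0$ is one-dimensional. The dimensions of $\ker\mathcal A_0^d$ then grow by at most $1$ at each step and reach $2n$ by $d=2n$, so $\dim\ker\mathcal A_0^d=d$ for $d\le 2n$. A stable subspace of dimension $d$ is killed by $\mathcal A_0^d$, hence equals $\ker\mathcal A_0^d$. So there is exactly one stable subspace in each dimension, and they form a chain.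

The term $z^{nr}E$ is needed here: without it, $f'_{n-1}\mapsto f_{n-1}$, and $f'_{n-1}-f_{n-2}$ would be a second kernel vector.

**Step 2: remove $w^N\mathcal A_1$ by a triangular change of frame.** We look for $G=I+\sum_{j\ge1}G_jw^j$ with $T(FG)=FG\mathcal A_0$. Since $T(FG)=F\bigl((\mathcal A_0+w^N\mathcal A_1)G+\theta G\bigr)$ and $\theta w^j=-jw^j$, the condition at $w^j$, $j\ge1$, is
$$jG_j+G_j\mathcal A_0-\mathcal A_0G_j=\mathcal A_1G_{j-N}\qquad(G_0=I,\ G_k=0\text{ for }k<0).$$
The operator $X\mapsto jX+X\mathcal A_0-\mathcal A_0X$ is the nonzero scalar $j$ plus a nilpotent operator (a difference of two commuting nilpotents), so it is invertible. It preserves the space of block upper-triangular matrices, so it is invertible on that space too. Hence the $G_j$ exist, and recursively all of them are block upper-triangular.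

Write $(g,g')=FG$, $\mathcal H=\mathrm{span}_{\mathbb C}(g,g')$ and $\mathcal H^{(1)}=\mathrm{span}_{\mathbb C}(g_0,\dots,g_{n-1})$. On $\mathcal H$ the operator $T$ acts by $\mathcal A_0$. The subspace $\mathcal H^{(1)}$ is stable of dimension $n$, so it is $\ker\mathcal A_0^n$. The diagonal blocks of $G$ are $I$ modulo $w$, hence invertible over $\mathbb C[[w]]$. Therefore $\mathbb C[[w]]\mathcal H^{(1)}=\sum\mathbb C[[w]]f_i$, and modulo $\mathbb C((w))\otimes V_1$ the $\bar g_i'$ and the $\bar f'_i$ span the same $\mathbb C[[w]]$-module.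

**Step 3: show that $\hat P$ is graded.** Each $v\in\hat V_\infty$ is uniquely a series $\sum_{q\le q_0}z^qv_q$ with $v_q\in\mathcal H$, and $T(z^qv_q)=z^q(q+\mathcal A_0)v_q$. We claim that if $v\in\hat P$, then every $z^qv_q\in\hat P$. Choose $c$ with $w^c\mathbb C[[w]]\mathcal H\subset\hat P$. The terms with $q\le-c$, and their sum, lie in $\hat P$. So the finite sum $u=\sum_{-c<q\le q_0}z^qv_q$ is in $\hat P$. On the finite-dimensional space $\bigoplus_{-c<q\le q_0}z^q\mathcal H$ the summands are the generalized eigenspaces of $T$ for the distinct eigenvalues $q$. The projections onto them are polynomials in $T$. Hence $z^qv_q$ is a polynomial in $T$ applied to $u$, and lies in $\hat P$.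

**Step 4: choose $a$.** Put $\mathcal H_q=\{v\in\mathcal H: z^qv\in\hat P\}$. If $z^qv\in\hat P$, then $z^q\mathcal A_0v=T(z^qv)-qz^qv\in\hat P$, so $\mathcal H_q$ is $\mathcal A_0$-stable. Multiplying by $w$ gives $\mathcal H_q\subset\mathcal H_{q-1}$. Since $\hat P$ is a lattice, $\mathcal H_q=\mathcal H$ for $q\ll0$ and $\mathcal H_q=0$ for $q\gg0$. Let
$$a=\max\{q:\dim\mathcal H_q\ge n\}.$$

By Step 1, $\mathcal H_a\supset\ker\mathcal A_0^n=\mathcal H^{(1)}$. So $z^a\mathbb C[[w]]\mathcal H^{(1)}\subset\hat P$, and by Step 2 this contains every $z^af_i$. Hence $z^af_i\in\hat P\cap V=P$.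

For $q>a$ we have $\dim\mathcal H_q<n$, so $\mathcal H_q\subset\mathcal H^{(1)}$. By Step 3 a vector $v=\sum z^qv_q\in\hat P$ has $v_q\in\mathcal H_q$, so modulo $\mathbb C((w))\otimes V_1$ only terms with $q\le a$ survive. By Step 2 the image lies in $z^a\sum\mathbb C[[w]]\bar f'_i$. For $v\in P$ the coefficients are also in $R$, and $R\cap z^a\mathbb C[[w]]=z^a\mathbb C[w]$. $\square$

**Remark (monodromy).** At a Fuchsian singularity a formal gauge such as $G$ converges, so $Y=FGz^{-\mathcal A_0}$ is a genuine fundamental matrix: $TY=FG(\mathcal A_0-\mathcal A_0)z^{-\mathcal A_0}=0$. As $F$ and $G$ are single-valued, the monodromy is $e^{-2\pi i\mathcal A_0}$. It is unipotent, and $e^{-2\pi i\mathcal A_0}-I$ is $\mathcal A_0$ times an invertible matrix commuting with it, so it is a single Jordan block of size $2n$. In particular it is not diagonalizable.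

## At zero: a trace that no choice of lattice removes

Let $\hat L\subset\hat V$ be a $D$-stable $O$-lattice. Then $\hat L_1=\hat L\cap\hat V_1$ and $\hat L_2$, the image of $\hat L$ in $\hat V_2$, are $D$-stable $O$-lattices. Identify $\hat V_2\cong\hat V_1=\hat S$ by $\bar f_i'\mapsto f_i$. By Lemma 2 there are integers $s,s'$ with
$$\hat L_1=U_s,\qquad\hat L_2=U_{s'}.$$

**Lemma 5.** $s\le s'+nr+n-1$.

**Step 1: write $\hat L$ as a graph.** Since $\hat L_2$ is free, the surjection $\hat L\to\hat L_2$ has an $O$-linear section $\sigma$, which extends $K$-linearly to $\hat V_2\to\hat V$. Let $\iota:\hat V_2\to\hat V$ be the $K$-linear map with $\iota(\bar f'_i)=f'_i$. Then $\sigma=\iota+X$ with a $K$-linear $X:\hat V_2\to\hat V_1$. By the Leibniz rule, $C:=T\iota-\iota T$ is $K$-linear, and by (6)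
$$C\bar f'_i=f_i+\delta_{i,n-1}f_0 .$$
Using the identification, view $X$ and $C$ as endomorphisms of $\hat S$.

**Step 2: translate stability.** For $v\in U_{s'}=\hat L_2$ we have $Dv\in\hat L_2$, so $D\sigma(v)-\sigma(Dv)\in\hat L$. Its image in $\hat V_2$ is $Dv-Dv=0$. Therefore
$$D\sigma(v)-\sigma(Dv)=z^r\bigl(C+[T,X]\bigr)v\in\hat L\cap\hat V_1=U_s .$$
So $\Psi:=C+[T,X]$, which is $K$-linear, maps $U_{s'}$ into $z^{-r}U_s=U_{s-nr}$.

**Step 3: take the trace.** In the basis $f$ of $\hat S$ write $T=\theta+A$. Then $[T,X]$ has matrix $\theta X+[A,X]$, with trace $\theta(\operatorname{tr}X)$. As $n\ge2$, the extra entry of $C$ is off the diagonal and $\operatorname{tr}C=n$. Hence $\operatorname{tr}\Psi=n+\theta(\operatorname{tr}X)$. Since $\theta$ kills constants and multiplies $z^k$ by $k$, the coefficient of $z^0$ in $\operatorname{tr}\Psi$ is $n\neq0$, whatever $X$ is.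

**Step 4: conclude.** Suppose $s\ge s'+nr+n$. Then $\Psi U_{s'}\subset U_{s-nr}\subset U_{s'+n}=zU_{s'}$. In an $O$-basis of $U_{s'}$ the matrix of $\Psi$ has entries in $zO$, so $\operatorname{tr}\Psi\in zO$. This contradicts Step 3. $\square$

## The level count that proves Theorem A

**Proof of Proposition 6.** Assume a pair with (7). Let $a$ be as in Lemma 4 and $s,s'$ as in Lemma 5.

**Step 1: use $L\cap wP=0$ to bound $s$ from below.** By Lemma 4, $z^{a-1}f_0=w\cdot z^af_0\in wP$. It is nonzero and lies in $V$, so by (7) it is not in $\hat L$, hence not in $\hat L_1=U_s$. By (8), $z^{a-1}f_0=\varepsilon_{n(a-1)}$. Therefore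
$$s\ge n(a-1)+1.\tag{9}$$

**Step 2: use $L+wP=V$ to bound $s'$ from above.** Let $\varphi:V\to V_2\to R$ be the coefficient of $\bar f'_{n-1}$. By Lemma 4, $\varphi(wP)\subset z^{a-1}\mathbb C[w]$. Since $V=L+wP$ and $\varphi$ is onto, $z^a=\varphi(u)+\varphi(x)$ with $u\in L$, $x\in wP$. So $\varphi(u)$ has coefficient $1$ at $z^a$. The image of $u$ in $\hat V_2\cong\hat S$ lies in $U_{s'}$. By (8) the coefficient of $z^a$ in $\varphi(u)$ is the coefficient there of $z^af_{n-1}=\varepsilon_{na-(n-1)N}$. As it is nonzero,
$$na-(n-1)N\ge s'.\tag{10}$$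

**Step 3: compare.** From (9) and (10),
$$s\ge na-(n-1)\ge s'+(n-1)N-(n-1)=s'+(n-1)(nr-2).$$
With Lemma 5 this gives $(n-1)(nr-2)\le nr+n-1$. Expanding, $n^2r-nr-2n+2\le nr+n-1$, that is,
$$nr(n-2)\le3(n-1),$$
which contradicts (2). $\square$

Theorem A follows from Lemma 3, Lemma 1 and Proposition 6. For $\Sigma_{3,3}$ the numbers are $N=8$, $s\ge3a-2$ and $s'\le3a-16$. So complementarity forces $s-s'\ge14$, while the trace allows at most $9+2=11$. The extra factor comes from the spread of levels inside one power of $z$: $z^af_0$ and $z^af_2$ are $\varepsilon_{3a}$ and $\varepsilon_{3a-16}$. For $\Sigma_{2,1}$, where we found a standard form, the two bounds read $s-s'\ge0$ and $s-s'\le3$, and there is no conflict.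

## Adding scalar summands: Theorem B

For $m=0$, Theorem B is Theorem A. Let $m\ge1$, $\alpha=\frac12$. The scalar equation reads $\theta u=-(w^r+\alpha)u$, so the module of the direct sum is $V^+=V\oplus Q$ with $Q=\bigoplus_{j=1}^mRg_j$ and $Tg_j=(w^r+\alpha)g_j$. Write $\hat V^+,\hat V^+_\infty,\hat Q,\hat Q_\infty$ for the completions, as before. The plan is to show that any pair (7) for $V^+$ splits along $V\oplus Q$, and so yields a pair for $V$.

**Step 1: find the minimal Poincaré rank.** The pole order is $r+1$. If an equivalent system had pole order at most $r$, there would be an $O$-lattice $\Lambda\subset\hat V^+$ with $D\Lambda\subset z\Lambda$. Its intersection with the $T$-stable subspace $\hat V_1$ would satisfy $D\Lambda_1\subset z\Lambda_1$, which was refuted in the proof of Lemma 3. So the minimal Poincaré rank is $r$, and $0$ is irregular.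

**Step 2: get a pair of lattices.** In the frame $f,f',g$ the matrix of $T$ is polynomial in $w$, so Lemma 1 applies. If there is a Birkhoff standard form, there are lattices $\hat L\subset\hat V^+$, $\hat P\subset\hat V_\infty^+$ with (7), where $V$ is replaced by $V^+$.

**Step 3: split $\hat L$.** We show $\hat L=(\hat L\cap\hat V)\oplus(\hat L\cap\hat Q)$. The reason is that, modulo $z$, $D$ is nilpotent on the $V$-part and the identity on the $Q$-part.

Let $\Lambda_V=\bigoplus Oe_i\oplus\bigoplus Oe'_i$ and $\Lambda_Q=\bigoplus Og_j$. By (5), on $\Lambda_V/z\Lambda_V$ the operator $D$ acts linearly by $e_i\mapsto e_{i+1}$, $e_i'\mapsto e'_{i+1}$, $e_{n-1},e'_{n-1}\mapsto0$ (as $r\ge1$). So $D^n\Lambda_V\subset z\Lambda_V$. Since $Dz^b=z^b(D+bz^r)$, and $D+bz^r$ acts on $\Lambda_V/z\Lambda_V$ as $D$ does, $D^nz^b\Lambda_V=z^b(D+bz^r)^n\Lambda_V\subset z^{b+1}\Lambda_V$ for all $b\in\mathbb Z$. On the other side,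
$$(D-1)(hg_j)=z^r(\theta h)g_j+z^rh(w^r+\alpha)g_j-hg_j=z^r(\theta h+\alpha h)g_j,$$
so $(D-1)z^b\Lambda_Q\subset z^{b+1}\Lambda_Q$. All $z^b\Lambda_V$ and $z^b\Lambda_Q$ are $D$-stable.

Let $v=u+g\in\hat L$ with $u\in z^b\Lambda_V$, $g\in z^b\Lambda_Q$ for some $b$. For $k\ge1$ the Chinese remainder theorem gives $p_k\in\mathbb C[x]$ with $p_k\equiv1$ mod $x^k$ and $p_k\equiv0$ mod $(x-1)^k$. Then $p_k(D)v\in\hat L$, and
$$p_k(D)u-u\in\mathbb C[D]D^ku\subset z^{b+\lfloor k/n\rfloor}\Lambda_V,\qquad p_k(D)g\in\mathbb C[D](D-1)^kg\subset z^{b+k}\Lambda_Q .$$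
So $p_k(D)v-u\in z^{b+\lfloor k/n\rfloor}(\Lambda_V\oplus\Lambda_Q)$, which is contained in $\hat L$ for large $k$. Hence $u\in\hat L$, and then $g=v-u\in\hat L$.

**Step 4: split $\hat P$.** We show $\hat P=(\hat P\cap\hat V_\infty)\oplus(\hat P\cap\hat Q_\infty)$. Here the choice $\alpha=\frac12$ matters, since it separates the eigenvalues at $\infty$.

Put $\tilde g_j=\exp(w^r/r)g_j$. The factor is a unit of $\mathbb C[[w]]$ and $\theta\exp(w^r/r)=-w^r\exp(w^r/r)$, so $T\tilde g_j=\alpha\tilde g_j$. Let $\mathcal H_Q=\mathrm{span}_{\mathbb C}(\tilde g_j)$ and let $\mathcal H$ be as in the proof of Lemma 4. Every $v\in\hat V^+_\infty$ is uniquely a series $\sum_{q\le q_0}z^q(v_q+v_q^Q)$ with $v_q\in\mathcal H$, $v^Q_q\in\mathcal H_Q$. On $z^q\mathcal H$ the only eigenvalue of $T$ is $q$, on $z^q\mathcal H_Q$ it is $q+\frac12$, and all these numbers are distinct. Let $v\in\hat P$ and choose $c$ with $w^c\mathbb C[[w]](\mathcal H\oplus\mathcal H_Q)\subset\hat P$. The part of $v$ with $q\le-c$ lies in $\hat P$, so the finite part with $q>-c$ does too.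 Applying polynomials in $T$ to the finite part, all its components $z^qv_q$ and $z^qv_q^Q$ lie in $\hat P$. The tail $\sum_{q\le-c}z^qv_q$ lies in $\hat P$ by the choice of $c$. Adding, $\sum_qz^qv_q\in\hat P$, and so $\sum_qz^qv_q^Q\in\hat P$.

**Step 5: descend to $V$.** Put $\hat L_V=\hat L\cap\hat V$, $\hat P_V=\hat P\cap\hat V_\infty$, $L_V=\hat L_V\cap V$, $P_V=\hat P_V\cap V$. The first two are lattices, $D$-stable and $T$-stable respectively. Clearly $L_V\cap wP_V\subset L\cap wP=0$. If $v=u+g\in L$ with $u\in V$, $g\in Q$, then $u\in\hat L$ by Step 3, so $u\in L_V$; thus the projection of $L$ to $V$ is $L_V$. In the same way, by Step 4, the projection of $wP$ is $wP_V$. Projecting $L+wP=V^+$ to $V$ gives $L_V+wP_V=V$. So $(\hat L_V,\hat P_V)$ satisfies (7) for $\Sigma_{n,r}$, contradicting Proposition 6. This proves the first part of Theorem B.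

**Step 6: list the dimensions.** Condition (2) reads $3r>6$ for $n=3$, $8r>9$ for $n=4$ and $15r>12$ for $n=5$, that is, $r\ge3$, $r\ge2$ and $r\ge1$ respectively. Taking $p=2n+m$ with $m\ge0$ gives every $p\ge6$ for $r\ge3$, every $p\ge8$ for $r=2$, and every $p\ge10$ for $r=1$. $\blacksquare$
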